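# Cubes for planar graphs: proper contact representations in three dimensions

## 1. Cubes that touch along rectangles

Graphs are finite and simple throughout. A *cube* is an axis-aligned cube in $\mathbb R^3$, that is, a product of three closed intervals of the same positive length.

**Definition (contact representation).** A contact representation of a graph $G=(V,E)$ with cubes assigns to each vertex $v$ a cube $C_v\subset\mathbb R^3$ such that the cubes have pairwise disjoint interiors, and $C_u,C_v$ touch if and only if $uv\in E$. It is *proper* if, whenever two cubes touch, their intersection is a two-dimensional region of positive area.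

*Example.* The cubes $[0,1]^3$ and $[1,2]\times[0,1]\times[0,1]$ touch properly. If we replace the second cube by $[1,2]\times[1,2]\times[0,1]$, the intersection is a segment, and with $[1,2]^3$ it is a point. The last two contacts are improper. In general, the cubes $\prod_i[L_i,M_i]$ and $\prod_i[L_i',M_i']$ touch properly exactly when, for one index $i$, either $M_i=L'_i$ or $M'_i=L_i$, and in each of the other two coordinates the intervals overlap in positive length.

**Definition (triangulation, inner vertices, separating triangle).** A *triangulation* is a simple plane graph with $n\ge4$ vertices all of whose faces, including the outer one, are triangles. Its outer vertices are called $a_1,a_2,a_3$. The other vertices are *inner*, and $N=n-3$ is their number. A face other than the outer one is an *inner face*. A *separating triangle* is a 3-cycle with vertices strictly inside and vertices strictly outside.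

We recall the textbook facts. A triangulation is 3-connected, has $3n-6$ edges, and is *maximal planar*: no simple planar graph on the same vertex set contains it properly. The neighbors of a vertex, in their cyclic order, form a cycle. Every simple planar graph on at least 4 vertices is a spanning subgraph of a triangulation. Distinct faces have distinct vertex sets: if both sides of a 3-cycle were faces, there would be only 3 vertices.

*Example.* $K_4$ is the triangulation with $N=1$. The octahedron has outer vertices $a_1,a_2,a_3$ and inner vertices $v_1,v_2,v_3$. The $v_i$ are pairwise adjacent, and $v_i$ is adjacent to $a_j$ exactly for $j\ne i$. A 3-cycle takes one vertex of each antipodal pair $\{a_i,v_i\}$, so there are eight 3-cycles. All of them are faces, and there is no separating triangle. If we put a new vertex into the face $v_1v_2v_3$ and join it to $v_1,v_2,v_3$, then $v_1v_2v_3$ becomes separating.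

**Definition (nested maximal outerplanar graph).** This is either a maximal outerplanar graph, or a maximal planar graph $G$ in which the vertices on the outer face induce a maximal outerplanar graph and each component induced by the internal vertices is another nested maximal outerplanar graph with exactly three neighbors in the outer face of $G$.

*Example.* The octahedron: the outer triangle is maximal outerplanar, and the one inner component is the triangle $v_1v_2v_3$, whose neighbors in the outer face are $a_1,a_2,a_3$.

Now the question can be posed. It comes from "On Contact Graphs with Cubes and Proportional Boxes" (http://www.sofsem.cz/sofsem16/files/presentations/Regular/Kobourov.pdf). It is known that every nested maximal outerplanar graph has a proper contact representation with cubes. **Do all planar graphs have one?** The answer is yes.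

**Theorem 1.** Every finite simple planar graph has a proper contact representation with axis-parallel cubes in $\mathbb R^3$.

## 2. $K_4$ and $K_{3,3}$ by hand

**Three cubes around a corner.** Let
$$O_1=[0,2]\times[-2,0]\times[-1,1],\quad O_2=[-1,1]\times[0,2]\times[-2,0],\quad O_3=[-2,0]\times[-1,1]\times[0,2].$$
Intersecting coordinate by coordinate, we get
$$O_1\cap O_2=[0,1]\times\{0\}\times[-1,0],\quad O_2\cap O_3=[-1,0]\times[0,1]\times\{0\},\quad O_3\cap O_1=\{0\}\times[-1,0]\times[0,1].$$
So the three cubes touch pairwise and properly. Moreover $O_i\cap[-1,0]^3$ is exactly the facet $\{x_i=0\}$ of $[-1,0]^3$. Adding the cube $[-1,0]^3$ therefore gives a proper representation of $K_4$.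

The pinwheel $O_1,O_2,O_3$ looks, from inside $[-1,0]^3$, exactly like the three coordinate planes. So for a triangulation we may let the planes $\{x_i=0\}$ play the roles of $a_1,a_2,a_3$ and place all other cubes in the orthant $(-\infty,0]^3$.

**The converse fails.** The nonplanar graph $K_{3,3}$ has a proper representation: $A_i=[2i-2,2i-1]\times[0,1]^2$ for $i=1,2,3$, and
$$B_1=[0,5]\times[-4.5,0.5]\times[1,6],\quad B_2=[0,5]\times[-4.5,0.5]\times[-5,0],\quad B_3=[0,5]\times[1,6]\times[-2,3].$$
The $A_i$ are disjoint in direction 1. $B_1,B_2$ are disjoint in direction 3, and $B_3$ is disjoint from $B_1$ and $B_2$ in direction 2. Finally, $A_i$ meets $B_1,B_2,B_3$ in the planes $x_3=1$, $x_3=0$, $x_2=1$ respectively, in rectangles with side lengths $1,\tfrac12$; $1,\tfrac12$; $1,1$.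

## 3. Orthant representations and sockets

**Step 1: it suffices to represent triangulations.** Deleting cubes from a proper representation of $T$ gives one of any induced subgraph of $T$. So we show that *every planar graph $G$ is an induced subgraph of a triangulation*. Adding isolated vertices, we may assume $|V(G)|\ge4$. Let $H\supseteq G$ be a triangulation on $V(G)$. Subdivide every edge of $E(H)\setminus E(G)$ by a new vertex, and in each face $xyz$ of $H$ add edges as follows:

* if only $xy$ was subdivided, by $m$, add $mz$;
* if exactly $xy$ and $yz$ were subdivided, by $m$ and $m'$, add $mm'$ and $mz$;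
* if all three edges were subdivided, join the three new vertices pairwise.

All faces are now triangles. (In the second case the pentagon $x\,m\,y\,m'\,z$ is cut into $mym'$, $mm'z$, $xmz$.) The result $T$ is simple. An added edge $mz$ joins the midpoint of $xy$ to the third vertex of a face at $xy$, and the two faces at $xy$ have different third vertices. An added edge $mm'$ belongs to two edges of $H$, which lie in at most one common face. So $T$ is a triangulation. Every edge of $E(H)\setminus E(G)$ has disappeared, and every added edge contains a new vertex. Hence $G$ is induced in $T$.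

**Step 2: what we build.** Besides the cubes we keep, for each inner face, a small empty corner into which more cubes can be put later.

**Definition (orthant representation with sockets, ORS).** An ORS of a triangulation $G$ assigns to each inner vertex $v$ a cube $Q_v\subset(-\infty,0]^3$ such that the following hold. The *member* of an inner $v$ is $Q_v$, and the member of $a_i$ is the plane $\{x_i=0\}$.

* **(R1)** The cubes have pairwise disjoint interiors. $Q_v,Q_w$ touch iff $vw\in E$, and then their intersection has positive area. $Q_v\cap\{x_i=0\}\neq\emptyset$ iff $va_i\in E$ (the intersection is then a full facet of $Q_v$).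
* **(R2)** Every inner face $f$ has a *socket*: a point $q$, signs $\tau\in\{\pm1\}^3$ and $\eta>0$ such that the box $Z_f=\{q+(\tau_1y_1,\tau_2y_2,\tau_3y_3):0\le y_i\le\eta\}$ lies in $(-\infty,0]^3$; its three facets $\{y_i=0\}$ are contained, one each, in the three members of $f$; $\operatorname{int}Z_f$ is disjoint from the cubes of $f$; and $Z_f$ is disjoint from the members of all vertices not in $f$.
* **(R3)** Sockets of distinct faces are disjoint.

*Example: $K_4$.* Take $Q_v=[-1,0]^3$. For the face $va_ia_j$, with $k$ the third index, take $q_i=q_j=0$, $q_k=-1$, $\tau=(-,-,-)$ and $\eta$ small. The box occupies $x_i,x_j\in[-\eta,0]$, $x_k\in[-1-\eta,-1]$. Its facet in $x_k=-1$ lies in $Q_v$, the other two facets at $q$ lie in the planes $x_i=0$ and $x_j=0$, its interior misses $Q_v$, and the box misses $\{x_k=0\}$. The three points $q$ are distinct, so the three boxes are disjoint for small $\eta$.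

Two remarks will be used.

*(a) For $v\in f$, the member of $v$ meets $Z_f$ exactly in the corresponding facet.* For a cube $Q_v$, the set $Q_v\cap Z_f$ is convex and misses $\operatorname{int}Z_f$, so it lies in one supporting plane of $Z_f$. It contains a facet, so that plane is the plane of the facet. For a plane $\{x_i=0\}$ the statement holds because $Z_f\subset(-\infty,0]^3$.

*(b) (R3) follows from (R2) by shrinking the numbers $\eta$.* Shrinking preserves (R2), and it makes sockets with different points $q$ disjoint. If $q_f=q_{f'}$, then all members of $f'$ contain $q_f\in Z_f$, so $f'\subseteq f$ by (R2), and $f=f'$.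

**Theorem 2.** Every triangulation has an ORS.

**Step 3: Theorem 2 implies Theorem 1.** By Step 1 it suffices to represent a triangulation $T$. Scale an ORS of $T$ so that all cubes lie in $[-1,0]^3$, and represent $a_i$ by the cube $O_i$ of Section 2. The $O_i$ touch pairwise and properly. Since $O_i\cap[-1,0]^3$ is the facet $\{x_i=0\}$ of $[-1,0]^3$, the cube $Q_v$ touches $O_i$ iff it meets $\{x_i=0\}$ iff $va_i\in E$. It then touches $O_i$ with a full facet, and the interiors are disjoint. $\square$

**Proposition 3.** Every triangulation without separating triangles has an ORS.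

**Step 4: Proposition 3 implies Theorem 2.** The purpose is to glue along a separating triangle by inserting a small copy of one ORS into a socket of the other. We use induction on $n$. A triangulation without separating triangles is covered by Proposition 3. Let $uvw$ be a separating triangle of $G$. Let $G_{out}$ be $G$ minus the vertices inside $uvw$, and let $G_{in}$ be $uvw$ with its interior. Both are triangulations with fewer vertices. The triangle $uvw$ is an inner face of $G_{out}$ and the outer face of $G_{in}$. No edge joins a vertex strictly inside $uvw$ to one strictly outside. The inner faces of $G$ are those of $G_{out}$ other than $uvw$, together with those of $G_{in}$.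

Take ORSs of both. Let $(q,\tau,\eta)$ be the socket of $uvw$ in the first, with box $Z$ and facets $F_i=\{y_i=0\}$. Name the outer vertices of $G_{in}$ so that $a_i^{in}$ is the vertex whose member contains $F_i$. (The names of outer vertices are arbitrary in Theorem 2.) Put
$$\Phi(x)=q-\rho(\tau_1x_1,\tau_2x_2,\tau_3x_3).$$
For $x\in(-\infty,0]^3$ the point $\Phi(x)$ has box coordinates $y_i=-\rho x_i\ge0$. So for small $\rho>0$ all cubes and sockets of $G_{in}$ are mapped into $Z$, cubes go to cubes, and $\{x_i=0\}$ goes to $\{y_i=0\}$. Take the cubes of $G_{out}$ and the images of those of $G_{in}$. As sockets take those of $G_{out}$ other than $Z$, and the images of those of $G_{in}$.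

* *(R1).* Pairs of old members, and pairs of new cubes, are fine. A new cube $\Phi(Q_x)\subset Z$ meets the member of $a_i^{in}$ iff it meets $F_i$ (Remark (a)), iff $Q_x$ meets $\{x_i=0\}$, iff $xa_i^{in}\in E$. It then meets that member in a full facet, and its interior, lying in $\operatorname{int}Z$, misses the member. It meets no other old member, because $Z$ does not, and $G$ has no such edge.
* *(R2).* Old sockets are disjoint from $Z$ by (R3) for $G_{out}$, hence from all new cubes. For a new socket $\Phi(Z_f)$, the facets lie in new cubes or in some $F_i$. Its interior misses the new cubes of $f$ and, lying in $\operatorname{int}Z$, the old members. New cubes of vertices not in $f$ are missed by (R2) for $G_{in}$. If $a_i^{in}\notin f$, then $Z_f\cap\{x_i=0\}=\emptyset$, so $\Phi(Z_f)\cap F_i=\emptyset$, and $\Phi(Z_f)$ misses that member by Remark (a). All other old members miss $Z$.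
* *(R3).* New sockets lie in $Z$, old ones miss $Z$ and each other, and new ones are mutually disjoint. $\square$

It remains to prove Proposition 3. The case $n=4$ is the example above. **From now on $T$ is a triangulation with $n\ge5$ and without separating triangles.** Then:

**(K)** *$T$ contains no $K_4$.* Otherwise a fifth vertex lies in one of the four regions of the drawn $K_4$. The triangle bounding that region has this vertex strictly on one side and the fourth vertex of the $K_4$ strictly on the other, so it is separating.

## 4. Sections by the plane $x_1+x_2+x_3=-1$

### 4.1 Cubes and homothetic triangles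

Let $\Pi=\{x_1+x_2+x_3=-1\}$ and $\Delta=\{x\in\Pi:x_i\le0\ \forall i\}$. For $L_v\in\mathbb R^3$ with $s_v:=-1-L_{v,1}-L_{v,2}-L_{v,3}>0$ put
$$\Delta_v=\{x\in\Pi:x_i\ge L_{v,i}\ \forall i\},\qquad M_{v,i}=L_{v,i}+s_v=\max_{\Delta_v}x_i .$$
The *corner* $c_i(v)$ is the point with $x_i=M_{v,i}$ and $x_j=L_{v,j}$ for $j\ne i$. The *$i$-side* of $v$ is $\Delta_v\cap\{x_i=L_{v,i}\}$. On it each $x_j$ with $j\neq i$ ranges over $[L_{v,j},M_{v,j}]$, and its endpoints are the corners $c_j(v)$, $j\ne i$. *Wall* $i$ is $\Delta\cap\{x_i=0\}$, thought of as bounding the body $\{x_i\ge0\}$. If $\Delta_v\subset\Delta$, then $M_{v,i}\le0$. The triangle touches wall $i$ iff $M_{v,i}=0$, and then exactly in $c_i(v)$.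

The triangle $\Delta_v$ is the section by $\Pi$ of the cube $\prod_i[L_{v,i},M_{v,i}]$, since a point of $\Pi$ with all $x_i\ge L_{v,i}$ automatically has $x_i\le M_{v,i}$.

*Example.* $L_v=(-\frac12,-\frac12,-\frac12)$ gives $s_v=\frac12$ and $M_v=(0,0,0)$. This is a triangle touching all three walls, and its cube is $[-\frac12,0]^3$.

**Proposition 4.** Let $T$ be a triangulation without separating triangles, $n\ge5$. There are triangles $\Delta_v\subset\Delta$ ($v$ inner, $s_v>0$) with disjoint interiors such that $\Delta_v,\Delta_w$ touch iff $vw\in E$, and $\Delta_v$ touches wall $i$ iff $va_i\in E$.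

This is essentially a consequence of Schramm's Convex Packing Theorem (arXiv:0709.0710). Section 7 gives a proof from the Koebe–Andreev–Thurston theorem.

### 4.2 How homothetic triangles touch

In (F1) and (F2), $\Delta_v\subset\Delta$ are any triangles as above with disjoint interiors.

**(F1)** *For $v\ne w$, up to exchanging $v,w$, there is $i$ with $M_{v,i}\le L_{w,i}$, strictly if the triangles are disjoint. If they touch, then for suitable naming $M_{v,i}=L_{w,i}$ and $\Delta_v\cap\Delta_w=\{c_i(v)\}$, a point of the $i$-side of $w$.*

*Proof.* Put $\mu_i=\max(L_{v,i},L_{w,i})$. Then $\Delta_v\cap\Delta_w=\{x\in\Pi:x_i\ge\mu_i\ \forall i\}$. This is a nondegenerate triangle if $\sum\mu_i<-1$, the single point $\mu$ if $\sum\mu_i=-1$, and empty if $\sum\mu_i>-1$. So $\sum\mu_i\ge-1$, with equality iff the triangles touch. Let $I=\{i:L_{w,i}>L_{v,i}\}$. If $I=\emptyset$ or $I=\{1,2,3\}$, then $\sum\mu_i$ is $-1-s_v$ or $-1-s_w$, which is $<-1$. So $|I|\in\{1,2\}$. If $I=\{i\}$ and $j,k$ are the other indices, then $L_{w,i}+L_{v,j}+L_{v,k}\ge-1$ says $L_{w,i}\ge M_{v,i}$. Equality holds iff they touch, and then $\mu=c_i(v)$. If $\{i\}$ is the complement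 of $I$, then $L_{v,i}+L_{w,j}+L_{w,k}\ge-1$ gives the same with $v,w$ exchanged. $\square$

**(F2)** *The members (triangles and walls) at a point $q\in\Delta$, if any, are one of the following:*

* *(i) one member with a half-plane cone $\{y_i\ge0\}$ (a triangle with $q$ in the relative interior of its $i$-side, or wall $i$), plus at most one triangle, which has corner $c_i$ at $q$;*
* *(ii) at most three triangles, with corners of distinct indices at $q$;*
* *(iii) two walls and no triangle;*
* *(iv) a single triangle containing $q$ in its interior.*

*Proof.* Let $y=x-q$, so $\sum y_i=0$. With $\{i,j,k\}=\{1,2,3\}$ consider the open sectors $\Sigma_i=\{y_j>0,\,y_k>0\}$. Around $q$ they alternate with three open *gap sectors* $\{y_j<0,\,y_k<0\}$. A triangle with corner $c_i$ at $q$ has cone $\overline{\Sigma_i}$. A triangle with $q$ in the relative interior of its $i$-side, and likewise wall $i$ through $q$, has cone $\{y_i\ge0\}\supset\Sigma_j\cup\Sigma_k$. Cones of members at $q$ have disjoint interiors, except that two walls may overlap. Two half-plane cones $\{y_i\ge0\}$, $\{y_j\ge0\}$ always overlap in their interiors, so at most one half-plane cone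 occurs unless there are two walls. With exactly one half-plane cone, $\Sigma_j$ and $\Sigma_k$ are occupied, and only a corner $c_i$ fits. Two walls cover all three $\Sigma$'s, so no triangle fits. Three walls never meet, as $\sum x_i=-1$. Without half-plane cones only corners occur, each $\Sigma_i$ at most once, or $q$ is interior to one triangle, which then is alone. $\square$

**(F3)** *For the triangles of Proposition 4, every corner is of one of two kinds:*

* *an* N-corner*: $c_i(v)$ lies in the relative interior of the $i$-side of one other triangle, or on wall $i$, and touches nothing else; that member is its* parent *$p_i(v)$;*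
* *part of a* triple*: a point $q=c_3(A)=c_1(B)=c_2(C)$ with $A,B,C$ inner.*

*Proof.* By (F1) each touching pair meets in one point. By (F2), at that point either we are in case (i) with one N-corner and one pair, or exactly two corners coincide (one pair), or exactly three (three pairs). Let $\nu$ be the number of N-corners, $\pi$ and $t$ the numbers of points of the last two kinds, and $\varphi$ the number of corners touching nothing. Counting corners and counting the $3n-6-3=3N$ edges other than $a_ia_j$,
$$\nu+2\pi+3t+\varphi=3N,\qquad \nu+\pi+3t=3N .$$
Subtracting gives $\pi+\varphi=0$. $\square$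

For a triple, reading off the coordinates of $q$,
$$q_3=M_{A,3}=L_{B,3}=L_{C,3},\quad q_1=M_{B,1}=L_{A,1}=L_{C,1},\quad q_2=M_{C,2}=L_{A,2}=L_{B,2}.\tag{1}$$
For an N-corner $c_i(v)$ with parent $p$: if $p$ is a triangle, then $M_{v,i}=L_{p,i}$ and $L_{p,j}<L_{v,j}<M_{p,j}$ for $j\ne i$. If $p$ is wall $i$, then $M_{v,i}=0$. By (F2), corners touching a wall are N-corners.

### 4.3 The unperturbed cubes, and the octahedron

The first thing to try is $Q_v=\prod_i[L_{v,i},M_{v,i}]$ with the triangles of Proposition 4. By (F1), disjoint triangles give disjoint cubes, and touching triangles give cubes that touch with disjoint interiors. So this is a contact representation. At an N-corner with parent a triangle $p$ we have $M_{v,i}=L_{p,i}$, and in the other two directions the intervals overlap in positive length, because $L_{p,j}<L_{v,j}<M_{p,j}$. So the contact is proper. At a triple it is not. By (1), $A$ and $B$ satisfy both $M_{A,3}=L_{B,3}$ and $M_{B,1}=L_{A,1}$, so they meet only in a segment. The same happens for $A,C$ (directions 3 and 2) and for $B,C$ (directions 1 and 2).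

**Triples cannot be avoided.** Consider the octahedron. Since $v_i$ touches walls $j$ and $k$, we have $M_{v_i,j}=M_{v_i,k}=0$, so $L_{v_i,j}=L_{v_i,k}=-s_i$, $L_{v_i,i}=-1+s_i$ and $M_{v_i,i}=2s_i-1$. By (F1), $v_i$ and $v_j$ touch with an upper coordinate of one equal to a lower coordinate of the other. Lower coordinates are negative, so the upper coordinate is not 0. Hence $2s_i-1=-s_j$ or $2s_j-1=-s_i$. Write $i\to j$ if $2s_i+s_j=1$; every pair is related in at least one way. If $i\to j$, $i\to k$, $j\to k$, then $s_j=s_k=1-2s_i$ and $3s_j=1$, so all three equal $\frac13$. If $1\to2\to3\to1$, then $s_2=1-2s_1$, $s_3=4s_1-1$, and $2s_3+s_1=1$ gives $s_1=\frac13$, so again all are $\frac13$. The opposite cycle is the same after renaming. So the picture is unique: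
$$L_{v_1}=(-\tfrac23,-\tfrac13,-\tfrac13),\quad L_{v_2}=(-\tfrac13,-\tfrac23,-\tfrac13),\quad L_{v_3}=(-\tfrac13,-\tfrac13,-\tfrac23),\quad s=\tfrac13,$$
with the triple point $q=(-\tfrac13,-\tfrac13,-\tfrac13)=c_1(v_1)=c_2(v_2)=c_3(v_3)$. The cubes of $v_1$ and $v_2$ meet in the segment $\{-\frac13\}\times\{-\frac13\}\times[-\frac13,0]$.

**Separating triangles cannot be allowed in Proposition 4.** Put a seventh vertex $w$ into the face $v_1v_2v_3$. The triangles of the $v_i$ are still forced. Suppose $\Delta_w$ touches $\Delta_{v_i}$. By (F1) there are two possibilities. If $M_{v_i,m}=L_{w,m}$, then, since $L_{w,m}<0$, we have $m=i$, and the contact point is $c_i(v_i)=q$. Four triangles would contain $q$, contrary to (F2). So $M_{w,m}=L_{v_i,m}\le-\frac13$ for some $m=m_i$, and the contact point is $c_m(w)\in\Delta_{v_i}$. The indices $m_1,m_2,m_3$ are distinct, since $c_m(w)\in\Delta_{v_i}\cap\Delta_{v_j}=\{q\}$ is excluded again. So $\sum_mM_{w,m}\le-1$, whereas $\sum_mM_{w,m}=-1-s_w+3s_w>-1$. This is why separating triangles were cut away with sockets beforehand.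

## 5. Repairing all triples at once

### 5.1 The linear problem

Let us move the coordinate $L_{v,i}$ by $\varepsilon b_{v,i}$ and $M_{v,i}$ by $\varepsilon m_{v,i}$ with small $\varepsilon>0$. The boxes stay cubes iff $m_{v,i}-b_{v,i}=\sigma_v$ is the same for $i=1,2,3$. N-contacts survive if $m_{v,i}=b_{p_i(v),i}$ (and $m_{v,i}=0$ at a wall). At each triple it will be enough to have
$$m_{A,3}=b_{B,3}=b_{C,3},\qquad m_{B,1}=b_{C,1}>b_{A,1},\qquad m_{C,2}>b_{A,2},\ m_{C,2}>b_{B,2}.$$
We cannot treat triples one after the other, since the equations at N-corners carry every change on to other cubes. The plan is to use the three directions in three different ways.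

* *Direction 3:* let the displacement of a coordinate depend only on its value, through a function $\psi$. Then all equations in direction 3 hold automatically, and $\sigma_v$ is determined.
* *Direction 1:* the equations now determine everything, by summing $\sigma$ along paths to wall 1. The remaining inequality $b_{C,1}>b_{A,1}$ compares two such sums.
* *Direction 2:* the corner $c_2(C)$ of a triple is bound by no equation, so a recursion can make $m_C$ as large as needed.

Only the comparison in direction 1 depends on $\psi$. The choice $\psi(\xi)=\xi$ just rescales the picture. It gives $\sigma_v=s_v$, both sums are equal to $-q_1$, and the strict inequality fails. What helps is that the path from $A$ runs below the path from $C$, in the sense of the coordinate $x_3$. So we choose $\psi$ so that low levels are stretched much more than high ones.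

### 5.2 Paths to wall 1

If $c_1(v)$ is in a triple (so $v=B$), put $p_1(v)=C$. Together with the parents of N-corners, $p_1(v)$ is now defined for all $v$ by (F3). If $p_1(v)$ is inner, then $L_{p_1(v),1}=M_{v,1}$ and $c_1(v)$ lies on the closed 1-side of $p_1(v)$. If $p_1(v)$ is wall 1, then $M_{v,1}=0$. Let $P_1(v)$ be the sequence $v,p_1(v),p_1(p_1(v)),\dots$ of inner vertices up to wall 1. It ends because $L_{\cdot,1}$ strictly increases. The intervals $(L_{u,1},M_{u,1})$, $u\in P_1(v)$, tile $[L_{v,1},0]$. Moreover
$$L_{p_1(v),3}\le L_{v,3}\quad\text{if }p_1(v)\text{ is inner,}\tag{2}$$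
strictly for N-corners, and with equality in triples, by (1).

*Example.* In the octahedron, $A=v_3$, $B=v_1$, $C=v_2$. The paths are $P_1(A)=(A)$, $P_1(C)=(C)$, $P_1(B)=(B,C)$.

**Lemma 5.** For each triple, $P_1(A)$ and $P_1(C)$ have the form $\alpha_0=A,\dots,\alpha_g$, *common part*, and $\gamma_0=C,\dots,\gamma_h$, *common part* (possibly empty), where no $\alpha$ equals a $\gamma$ and $L_{\alpha_g,3}<L_{\gamma_h,3}$.

*Proof.* On the line $x_1=\xi$ in $\Pi$, a triangle $u$ with $L_{u,1}<\xi<M_{u,1}$ occupies, in the coordinate $x_3$, the interval $[L_{u,3},\,L_{u,3}+M_{u,1}-\xi]$. The upper bound is the condition $x_2\ge L_{u,2}$. For different triangles the open intervals are disjoint.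

Recall $L_{A,1}=L_{C,1}=q_1$. For $\xi\in(q_1,0)$ that is not a breakpoint, let $u=u(\xi)\in P_1(A)$ and $w=w(\xi)\in P_1(C)$ be the members over $\xi$. Just right of $q_1$ we have $u=A\ne C=w$, and $L_{A,3}<M_{A,3}=q_3=L_{C,3}$ by (1). We show that *as long as $u\ne w$, we have $L_{u,3}<L_{w,3}$.* Consider a breakpoint $\xi_0$ with $u\neq w$ and $L_{u,3}<L_{w,3}$ on its left.

* *$u$ ends, $w$ continues.* Then $\xi_0<M_{w,1}\le0$, so $u'=p_1(u)$ is inner. By (2), $L_{u',3}\le L_{u,3}<L_{w,3}$. Also $u'\neq w$, because $L_{u',1}=\xi_0>L_{w,1}$.
* *$w$ ends, $u$ continues.* Again $\xi_0<0$, $w'=p_1(w)$ is inner, and $w'\ne u$. The point $c_1(w)$ has third coordinate $L_{w,3}$ and lies on the closed 1-side of $w'$, so $L_{w',3}\le L_{w,3}\le L_{w',3}+s_{w'}$. Letting $\xi\downarrow\xi_0$, the nonempty open intervals $(L_{u,3},L_{u,3}+M_{u,1}-\xi_0)$ and $(L_{w',3},L_{w',3}+s_{w'})$ are disjoint. If $L_{w',3}\le L_{u,3}$, the second would lie to the left of the first, so $L_{w,3}\le L_{w',3}+s_{w'}\le L_{u,3}<L_{w,3}$, a contradiction. So $L_{u,3}<L_{w',3}$.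
* *Both end, with different parents $u',w'$.* Neither is the wall: otherwise $\xi_0=0$, and then both corners touch wall 1 and both parents are the wall. As before, the intervals $(L_{u',3},L_{u',3}+s_{u'})$ and $(L_{w',3},L_{w',3}+s_{w'})$ are disjoint, and their closures contain $L_{u,3}$ and $L_{w,3}$ respectively. If $L_{w',3}\le L_{u',3}$, then $L_{w,3}\le L_{w',3}+s_{w'}\le L_{u',3}\le L_{u,3}$, a contradiction. So $L_{u',3}<L_{w',3}$.
* *Both end, with the same parent, or both at the wall.* The paths merge, or both are finished, and the last distinct members satisfy $L_{u,3}<L_{w,3}$.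

The paths can merge only in the last way, and once merged they coincide. A triangle occurring in both paths is the member of both over its whole 1-interval, so it belongs to the common part. Hence no $\alpha$ equals a $\gamma$. $\square$

### 5.3 The function $\psi$

Let $\ell_0<\dots<\ell_r=0$ be the elements of $\{L_{v,3},M_{v,3}\}_v\cup\{0\}$. Define $\psi$ on these levels by
$$\psi(\ell_r)=0,\qquad \psi(\ell_{k+1})-\psi(\ell_k)=\delta_k:=(N+1)^{r-k}\quad(0\le k<r).$$
Put $\sigma_v=\psi(M_{v,3})-\psi(L_{v,3})$ and $S_1(v)=\sum_{u\in P_1(v)}\sigma_u$.

**Lemma 6.** $S_1(A)>S_1(C)$ for every triple.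

*Proof.* Let $N_A(k)$, $N_C(k)$ be the numbers of members $u$ of $P_1(A)$, $P_1(C)$ with $[\ell_k,\ell_{k+1}]\subset[L_{u,3},M_{u,3}]$. Then $S_1(A)-S_1(C)=\sum_k\delta_k(N_A(k)-N_C(k))$, and the common part contributes nothing to the differences. Let $\ell_{k_0}=L_{\alpha_g,3}$. By (2) the numbers $L_{\cdot,3}$ do not increase along a path, so all $L_{\alpha_j,3}\ge\ell_{k_0}$. By (2) and Lemma 5, all $L_{\gamma_j,3}\ge L_{\gamma_h,3}>\ell_{k_0}$. So $N_A(k)=N_C(k)$ for $k<k_0$. At $k_0$ no $\gamma_j$ counts and $\alpha_g$ does, so $N_A(k_0)-N_C(k_0)\ge1$. For $k>k_0$ the difference is at least $-N$. Since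
$$N\sum_{k=k_0+1}^{r-1}(N+1)^{r-k}=(N+1)^{r-k_0}-(N+1),$$
we get $S_1(A)-S_1(C)\ge\delta_{k_0}-\big(\delta_{k_0}-(N+1)\big)=N+1>0$. $\square$

### 5.4 Direction 2 and the cubes

Define $m_v,b_v$ recursively in order of decreasing $L_{v,2}$:

* $m_v=0$ if $c_2(v)$ lies on wall 2;
* $m_v=b_{p_2(v)}$ if $c_2(v)$ is an N-corner with inner parent;
* $m_v=1+\max(b_A,b_B)$ if $c_2(v)$ is in a triple, i.e. $v=C$;

and $b_v=m_v-\sigma_v$. This is well-founded, since $L_{p_2(v),2}$, respectively $L_{A,2}=L_{B,2}$, equals $M_{v,2}>L_{v,2}$. For small $\varepsilon>0$ let $Q_v=\prod_i[L^\varepsilon_{v,i},M^\varepsilon_{v,i}]$ with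
$$\begin{aligned}L^\varepsilon_{v,3}&=L_{v,3}+\varepsilon\psi(L_{v,3}),&M^\varepsilon_{v,3}&=M_{v,3}+\varepsilon\psi(M_{v,3}),\\ L^\varepsilon_{v,1}&=L_{v,1}-\varepsilon S_1(v),&M^\varepsilon_{v,1}&=M_{v,1}-\varepsilon(S_1(v)-\sigma_v),\\ L^\varepsilon_{v,2}&=L_{v,2}+\varepsilon b_v,&M^\varepsilon_{v,2}&=M_{v,2}+\varepsilon m_v.\end{aligned}$$
All three edge lengths equal $s_v+\varepsilon\sigma_v$, so $Q_v$ is a cube. Since $S_1(v)-\sigma_v=S_1(p_1(v))$, or $0$ if $p_1(v)$ is the wall,
$$M^\varepsilon_{v,1}=L^\varepsilon_{p_1(v),1}\quad(=0\text{ for the wall}).\tag{3}$$

### 5.5 Check of (R1)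

There are finitely many conditions, and a strict inequality at $\varepsilon=0$ persists for all small $\varepsilon>0$.

**Non-adjacent pairs.** By (F1), $M_{v,i}<L_{w,i}$ for some $i$, up to exchange. This persists, so the cubes are disjoint. If $va_i\notin E$, then $M_{v,i}<0$, so $M^\varepsilon_{v,i}<0$.

**Walls.** If $va_i\in E$, then $c_i(v)$ is an N-corner on wall $i$, and $M^\varepsilon_{v,i}=0$: for $i=3$ by $\psi(0)=0$, for $i=1$ by (3), for $i=2$ by $m_v=0$. So all cubes lie in $(-\infty,0]^3$, and $Q_v$ meets $\{x_i=0\}$ iff $va_i\in E$, in a full facet.

**N-contacts.** Let $c_i(v)$ be an N-corner with inner parent $w$. Then $M^\varepsilon_{v,i}=L^\varepsilon_{w,i}$: for $i=3$ because equal levels move equally, for $i=1$ by (3), for $i=2$ by $m_v=b_w$. For $j\ne i$, $L_{w,j}<L_{v,j}<M_{w,j}$ at $\varepsilon=0$, so the $j$-intervals overlap in positive length, also for small $\varepsilon$. The contact is proper.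

**Triples.** We use (1) for the values at $\varepsilon=0$.

* *$A$ and $B$.* $M^\varepsilon_{A,3}=L^\varepsilon_{B,3}$, as equal levels move equally. Both 2-intervals start at $q_2$ for $\varepsilon=0$, so they overlap in positive length. In direction 1, by (3) and Lemma 6, $M^\varepsilon_{B,1}=L^\varepsilon_{C,1}=q_1-\varepsilon S_1(C)>q_1-\varepsilon S_1(A)=L^\varepsilon_{A,1}$. Also $L_{B,1}<q_1<M_{A,1}$. So the 1-intervals overlap.
* *$A$ and $C$.* $M^\varepsilon_{A,3}=L^\varepsilon_{C,3}$. Both 1-intervals start at $q_1$ for $\varepsilon=0$. In direction 2, $M^\varepsilon_{C,2}=q_2+\varepsilon m_C>q_2+\varepsilon b_A=L^\varepsilon_{A,2}$, and $L_{C,2}<q_2<M_{A,2}$.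
* *$B$ and $C$.* $M^\varepsilon_{B,1}=L^\varepsilon_{C,1}$ by (3). Both 3-intervals start at $q_3$ for $\varepsilon=0$. In direction 2, $M^\varepsilon_{C,2}=q_2+\varepsilon m_C>q_2+\varepsilon b_B=L^\varepsilon_{B,2}$, and $L_{C,2}<q_2<M_{B,2}$.

All three contacts are proper, with disjoint interiors. Every adjacent pair of inner vertices meets at an N-corner or in a triple, so (R1) holds.

*Example: the octahedron.* Here $N=3$, and the levels are $-\frac23,-\frac13,0$, so $\delta_0=16$, $\delta_1=4$. Thus $\sigma_A=16$, $\sigma_B=\sigma_C=4$, $S_1(A)=16$, $S_1(C)=4$, $S_1(B)=8$. Further $m_A=m_B=0$, $b_A=-16$, $b_B=-4$, $m_C=-3$, $b_C=-7$. The cubes are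
$$\begin{aligned}Q_A&=[-\tfrac13-16\varepsilon,0]\times[-\tfrac13-16\varepsilon,0]\times[-\tfrac23-20\varepsilon,-\tfrac13-4\varepsilon],\\ Q_B&=[-\tfrac23-8\varepsilon,-\tfrac13-4\varepsilon]\times[-\tfrac13-4\varepsilon,0]\times[-\tfrac13-4\varepsilon,0],\\ Q_C&=[-\tfrac13-4\varepsilon,0]\times[-\tfrac23-7\varepsilon,-\tfrac13-3\varepsilon]\times[-\tfrac13-4\varepsilon,0].\end{aligned}$$
$Q_A$ and $Q_B$ share the plane $x_3=-\frac13-4\varepsilon$ and overlap by $12\varepsilon$ in direction 1. $Q_A$ and $Q_C$ share the same plane and overlap by $13\varepsilon$ in direction 2. $Q_B$ and $Q_C$ share $x_1=-\frac13-4\varepsilon$ and overlap by $\varepsilon$ in direction 2.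

## 6. A socket in every inner face

### 6.1 Relations

Section 5.5 gives every edge between inner vertices a *relation* $v\xrightarrow{i}w$, meaning $M^\varepsilon_{v,i}=L^\varepsilon_{w,i}$, with $c_i(v)$ on the closed $i$-side of $w$ at $\varepsilon=0$. Since the contact is a rectangle of positive area, exactly one index and orientation is possible. Edges $va_i$ carry $v\xrightarrow{i}a_i$. An N-corner emits exactly one relation. In a triple the relations are $A\xrightarrow3B$, $A\xrightarrow3C$, $B\xrightarrow1C$, and $c_2(C)$ emits none. For later use, if $v\xrightarrow iw$ with $w$ inner, then **at $\varepsilon=0$**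
$$M_{v,i}=L_{w,i},\qquad L_{w,j}\le L_{v,j}\le M_{w,j}\quad(j\ne i),\tag{4}$$
because $c_i(v)$ has coordinates $L_{v,j}$ for $j\ne i$ and lies on the $i$-side of $w$.

Fix $\varepsilon$ small. *A point $q$ lying in all three members of an inner face $f$ lies in no other member.* Indeed, by (R1), and since $a_1,a_2,a_3$ are mutually adjacent, another vertex whose member contains $q$ would be adjacent to all of $f$, contradicting (K). So for small $\eta$ a box at $q$ misses all members of vertices not in $f$. If $f$ contains no outer vertex, then $q_i<0$ for all $i$, and a small box lies in the orthant. If $f$ contains an outer vertex, we shall use $\tau=(-,-,-)$, and the box lies in the orthant. So **for each $f$ it suffices to exhibit $q,\tau$ such that, for small $\eta$, the three facets at $q$ lie one each in the members of $f$ and the interior of the box misses the cubes of $f$.** From now on $L,M$ mean $L^\varepsilon,M^\varepsilon$ unless "at $\varepsilon=0$" is said.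

### 6.2 The list of cases

**(S0)** $f=\{v,a_i,a_j\}$, with $k$ the third index. Take $q_i=q_j=0$, $q_k=L_{v,k}$, $\tau=(-,-,-)$. Since $M_{v,i}=M_{v,j}=0$, the facet in $\{x_k=L_{v,k}\}$ lies in $Q_v$. The other two lie in the planes $x_i=0$ and $x_j=0$. The interior has $x_k<L_{v,k}$ and misses $Q_v$.

Otherwise $f$ has at least two inner vertices.

* *$f=\{u,v,a_i\}$.* The relations are $u\xrightarrow ia_i$, $v\xrightarrow ia_i$ and, say, $u\xrightarrow jv$. Here $j\ne i$, since $M_{u,i}=0>L_{v,i}$. This is (S2) below with $w=a_i$.
* *$f$ inner, relations cyclic:* $u\xrightarrow iv\xrightarrow jw\xrightarrow ku$. If $i=j$, then $M_{u,i}=L_{v,i}<M_{v,i}=L_{w,i}$, and $u,w$ would not touch. By symmetry $i,j,k$ are distinct: case (S1).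
* *$f$ inner, relations transitive:* $u\xrightarrow jv$, $u\xrightarrow iw$, $v\xrightarrow kw$. If $i=j$, one corner emits two relations, so $u=A$ and $\{v,w\}=\{B,C\}$ in a triple: case (S3). Let $i\ne j$. As before $k\ne j$, by looking at $u\xrightarrow jv\xrightarrow kw$. If $k\ne i$, the indices are distinct: (S1). If $k=i$: (S2).

### 6.3 Three different indices

**(S1)** *The contacts of $\{u,v\},\{v,w\},\{w,u\}$ have distinct indices, say $3,1,2$ after renaming coordinates.* Let $q_3,q_1,q_2$ be the levels of these contact planes, and $y=x-q$. Let $u$ lie on the side $\operatorname{sgn}y_3=\alpha$ of plane 3 and $v$ on side $-\alpha$. Let $v$ lie on side $\beta$ of plane 1 and $w$ on side $-\beta$. Let $w$ lie on side $\gamma$ of plane 2 and $u$ on side $-\gamma$.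

The contacts of $u$ with $v$ and with $w$ are proper, with indices 3 and 2. So the 1-interval of $u$ overlaps in positive length those of $v$ and of $w$, which are on opposite sides of $q_1$. Hence $q_1$ is interior to the 1-interval of $u$. Likewise $q_2$ is interior to the 2-interval of $v$, and $q_3$ to the 3-interval of $w$. So near $q$
$$u=\{\alpha y_3\ge0,\ \gamma y_2\le0\},\quad v=\{\alpha y_3\le0,\ \beta y_1\ge0\},\quad w=\{\beta y_1\le0,\ \gamma y_2\ge0\}.$$
Take $\tau=(\beta,\gamma,\alpha)$. The open octant $\beta y_1,\gamma y_2,\alpha y_3>0$ meets none of the three cubes near $q$. Its facet in $y_2=0$ lies in $u$, the one in $y_3=0$ in $v$, the one in $y_1=0$ in $w$.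

### 6.4 Two parallel contacts

**(S2)** *$u\xrightarrow iw$, $v\xrightarrow iw$, $u\xrightarrow jv$, $i\ne j$, $k$ the third index; $u,v$ inner, $w$ inner or $w=a_i$.* Take $q_i=L_{w,i}$ ($=0$ if $w=a_i$), $q_j=L_{v,j}$, $q_k=L_{u,k}$, $\tau=(-,-,-)$. In the interior of the box $x_i<L_{w,i}$ (when $w$ is inner), $x_j<L_{v,j}$, $x_k<L_{u,k}$, so it misses $w,v,u$. The facets in $x_k=q_k$, $x_j=q_j$, $x_i=q_i$ shall lie in $u,v,w$. For small $\eta$ this needs:

* for $u$: $L_{u,i}<q_i\le M_{u,i}$ and $L_{u,j}<q_j\le M_{u,j}$. These hold, as $M_{u,i}=q_i$ and $M_{u,j}=q_j$.
* for $v$: $L_{v,i}<q_i\le M_{v,i}$, which holds as $M_{v,i}=q_i$; and $L_{v,k}<L_{u,k}\le M_{v,k}$.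
* for $w$ inner: $L_{w,j}<L_{v,j}\le M_{w,j}$ and $L_{w,k}<L_{u,k}\le M_{w,k}$. For $w=a_i$ nothing is needed.

The upper bounds follow from properness: $uv$ has index $j$, so the $k$-intervals of $u,v$ overlap; $vw$ has index $i$, so the $j$-intervals of $v,w$ overlap; $uw$ has index $i$, so the $k$-intervals of $u,w$ overlap. For the lower bounds it suffices that, **at $\varepsilon=0$**,
$$\text{(I) }L_{v,k}<L_{u,k},\qquad\text{(II) }L_{w,j}<L_{v,j},\qquad\text{(III) }L_{w,k}<L_{u,k},$$
with (II), (III) needed only for $w$ inner. They belong to the relations $u\xrightarrow jv$, $v\xrightarrow iw$, $u\xrightarrow iw$ respectively, in a coordinate different from the index of the relation. If the relation comes from an N-corner, the inequality holds. It remains to treat relations from a triple with point $q$; *from here to the end of (S2), $q$ is the triple point and everything is at $\varepsilon=0$.* By (1):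

* $A\xrightarrow3B$: in coordinate 1, $L_{B,1}<q_1=L_{A,1}$ is strict; in coordinate 2, $L_{B,2}=L_{A,2}$.
* $A\xrightarrow3C$: in coordinate 2, $L_{C,2}<q_2=L_{A,2}$ is strict; in coordinate 1, $L_{C,1}=L_{A,1}$.
* $B\xrightarrow1C$: in coordinate 2, $L_{C,2}<q_2=L_{B,2}$ is strict; in coordinate 3, $L_{C,3}=L_{B,3}$.

We show that the cases of equality do not occur.

**(I)**, from $u\xrightarrow jv$, equality in coordinate $k$.

* $A\xrightarrow3B$, $k=2$, $i=1$: the corner $c_1(B)$ emits only $B\xrightarrow1C$, so $v\xrightarrow1w$ forces $w=C$. Then $u\xrightarrow iw$ reads $A\xrightarrow1C$, but the relation of $AC$ is $A\xrightarrow3C$.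
* $A\xrightarrow3C$, $k=1$, $i=2$, or $B\xrightarrow1C$, $k=3$, $i=2$: then $v\xrightarrow iw$ reads $C\xrightarrow2w$, which does not exist.

**(II)**, from $v\xrightarrow iw$, equality in coordinate $j$. We use (4).

* $A\xrightarrow3B$, $i=3$, $j=2$: $u\xrightarrow2A$ gives $L_{u,1}\ge L_{A,1}=q_1$. $u\xrightarrow3B$ gives $L_{u,1}\le M_{B,1}=q_1$. So $c_3(u)$ is the point of the 3-side of $B$ with $x_1=M_{B,1}$, which is the endpoint $c_1(B)=q=c_3(A)$. By (F2) corners at $q$ have distinct indices, so $u=A$, a contradiction.
* $A\xrightarrow3C$, $i=3$, $j=1$: $u\xrightarrow1A$ gives $M_{u,1}=L_{A,1}=q_1$. $u\xrightarrow3C$ gives $L_{u,1}\ge L_{C,1}=q_1$. Contradiction.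
* $B\xrightarrow1C$, $i=1$, $j=3$: $u\xrightarrow3B$ gives $M_{u,3}=L_{B,3}=q_3$. $u\xrightarrow1C$ gives $L_{u,3}\ge L_{C,3}=q_3$. Contradiction.

**(III)**, from $u\xrightarrow iw$, equality in coordinate $k$.

* $A\xrightarrow3B$, $i=3$, $k=2$, $j=1$: $A\xrightarrow1v$ gives $L_{v,1}=M_{A,1}>L_{A,1}=q_1=M_{B,1}$, but $v\xrightarrow3B$ requires $L_{v,1}\le M_{B,1}$.
* $A\xrightarrow3C$, $i=3$, $k=1$, $j=2$: $A\xrightarrow2v$ gives $L_{v,2}=M_{A,2}>q_2=M_{C,2}$, but $v\xrightarrow3C$ requires $L_{v,2}\le M_{C,2}$.
* $B\xrightarrow1C$, $i=1$, $k=3$, $j=2$: $B\xrightarrow2v$ gives $L_{v,2}=M_{B,2}>q_2=M_{C,2}$, but $v\xrightarrow1C$ requires $L_{v,2}\le M_{C,2}$.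

### 6.5 The face of a triple

**(S3)** *$f=\{A,B,C\}$ is a triple.* Take $q=(L_{C,1},M_{C,2},L_{C,3})$ (perturbed values) and $\tau=(+,+,+)$.

* The facet in $x_3=L_{C,3}=M_{A,3}$ lies in $A$, because $L_{A,1}<L_{C,1}<M_{A,1}$ (Lemma 6 on the left, (1) on the right) and $L_{A,2}<M_{C,2}<M_{A,2}$ ($b_A<m_C$ on the left, (1) on the right).
* The facet in $x_1=L_{C,1}=M_{B,1}$ lies in $B$, because $L_{B,2}<M_{C,2}<M_{B,2}$ and $L_{B,3}=L_{C,3}<M_{B,3}$.
* The facet in $x_2=M_{C,2}$ lies in $C$, since it starts at $L_{C,1}$ and $L_{C,3}$ and goes upward.

The interior has $x_3>M_{A,3}$, $x_1>M_{B,1}$, $x_2>M_{C,2}$, so it misses $A,B,C$.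

*Example.* For the inner triangle of the octahedron, the socket point is $(-\frac13-4\varepsilon,-\frac13-3\varepsilon,-\frac13-4\varepsilon)$.

Thus (R2) holds, and (R3) holds after shrinking. Proposition 3 is proved, given Proposition 4. $\square$

## 7. Packing homothetic triangles: proof of Proposition 4

We start from a packing of round disks, deform the disks to smooth convex bodies close to triangles, and pass to the limit. The deformation needs a nonsingular Jacobian, which comes from counting sign changes. The limit needs the absence of separating triangles.

### 7.1 Two facts on triangulations, and the setting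

**(T1)** *If a 3-cycle $xyz$ bounds a face of $T$, then $T-\{x,y,z\}$ is connected.* Suppose there are two components $D,D'$. By 3-connectivity each is adjacent to all of $x,y,z$. Adding a vertex in the face, joined to $x,y,z$, and contracting $D$ and $D'$ gives a planar $K_{3,3}$, a contradiction.

**(T2)** *If $\mathcal C$ is a nonempty set of inner vertices with $T[\mathcal C]$ connected, then its neighborhood $\Gamma(\mathcal C)$ has at least 3 vertices.* Either $V=\mathcal C\cup\Gamma(\mathcal C)$, and then $\Gamma(\mathcal C)\supseteq\{a_1,a_2,a_3\}$, or $\Gamma(\mathcal C)$ is a vertex cut.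

**Plane coordinates.** Let $d_1,d_2,d_3\in\mathbb R^2$ be unit vectors at mutual angles $120^\circ$, so $\sum d_i=0$. The affine bijection $\mathbb R^2\to\Pi$, $x_i=(y\cdot d_i-1)/3$, maps $\{y\cdot d_i\le1\ \forall i\}$ to $\Delta$. It maps the homothets $c+rK$ ($r>0$) of $K=\{y\cdot d_i\ge-1\ \forall i\}$ to the triangles $\Delta_v$ with $L_{v,i}=(c\cdot d_i-r-1)/3$ and $s_v=r$. Let $W_i=\{y\cdot d_i\ge y\cdot d_j\ \forall j\}$. The interiors of the $W_i$ are disjoint.

**Three large disks in place of the walls.** For $R\ge R_0:=3+2\sqrt3$ let $D_i=D_i(R)$ be the closed disk with center $o_i=(R+1)d_i$ and radius $R$. Since $|o_i-o_j|=\sqrt3(R+1)$, they are pairwise tangent for $R=R_0$ and overlap pairwise for $R>R_0$. The point $z_k=-\rho d_k$ lies on $\partial D_i\cap\partial D_j$ ($\{i,j,k\}=\{1,2,3\}$) iff $\rho^2-(R+1)\rho+(2R+1)=0$. We take the smaller root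
$$\rho=\tfrac12\big(R+1-\sqrt{R^2-6R-3}\big).$$
The discriminant vanishes at $R_0$ and is positive for larger $R$. The other root is at least $(R+1)/2$ and the product of the roots is $2R+1$, so $\rho\le\frac{2(2R+1)}{R+1}\le4$. Also $\rho\le(R+1)/2$. Let $\Theta=\Theta_R$ be the closed triangle $z_1z_2z_3$. It lies in $|y|\le4$ and contains $0$ in its interior. Both $z_j,z_k$ are in $D_i$, so the segment $z_jz_k$ is in $D_i$, and $\partial\Theta\subset\bigcup D_i$.

**Definition (smooth body, packing).** A *smooth body* is a convex body in the plane with $C^\infty$ support function $h$ (as a function of the angle), $h+h''>0$, and $0$ in its interior. It is strictly convex and has a unique normal at each boundary point. *Example:* the unit disk, $h=1$. Given smooth bodies $K_v$ ($v$ inner), a *packing* is a family $B_v=c_v+r_vK_v\subset\Theta_R$, $r_v>0$, with disjoint interiors, $\operatorname{int}B_v\cap D_i=\emptyset$ for all $v,i$, $B_v\cap B_w\neq\emptyset$ for $vw\in E$, and $B_v\cap D_i\ne\emptyset$ for $va_i\in E$. The members are now the $B_v$ and the $D_i$. Note $c_v\in\operatorname{int}B_v$.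

### 7.2 The contact graph of a packing

**(a)** *A point $q\in B_v$ lies in at most one further member.* Two interior-disjoint smooth bodies have opposite outward normals at a common point. So three pairwise interior-disjoint ones have no common point. The only other possibility is $q\in B_v\cap D_i\cap D_j$. Then $D_i,D_j$ both have at $q$ the normal opposite to that of $B_v$. Having equal radii, they coincide, a contradiction. (Only the disjointness conditions were used.)

**(b)** *The contact graph, with the edges $a_ia_j$, is exactly $T$, and the following is a plane drawing of it with outer triangle $o_1o_2o_3$: join $c_v$ to the contact points on $\partial B_v$ by segments, $o_i$ to the contact points on $\partial D_i$ by radii, and $o_i$ to $o_j$ by segments.*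

*Proof.* By strict convexity each touching pair meets in one point, and by (a) different pairs meet in different points. The segments at $c_v$ lie in $\operatorname{int}B_v$ except for their far endpoints, and they share only $c_v$.

*Radii at different $o_i$ are disjoint.* Let $q\in B_v\cap D_i$; then $q\in\partial D_i$. If $q\cdot d_j>q\cdot d_i$, then $|q-o_j|<|q-o_i|=R$, because $|q-o_j|^2=|q|^2-2(R+1)q\cdot d_j+(R+1)^2$. So $q\in\operatorname{int}D_j$ and $\operatorname{int}B_v$ meets $D_j$, a contradiction. If $q\cdot d_j=q\cdot d_i$, then $q\in D_j$, contradicting (a). So $q\in\operatorname{int}W_i$, and by convexity the whole radius from $o_i$ to $q$ lies in $\operatorname{int}W_i$.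

*Everything else is inside the triangle $o_1o_2o_3$*, which is $\{y\cdot d_k\ge-(R+1)/2\ \forall k\}$. On $\Theta$ we have $y\cdot d_k\ge-\rho\ge-(R+1)/2$, with equality in the first inequality only at $z_k$. A contact point is not a $z_k$, since it would lie in $B_v$ and in two disks, contrary to (a). And $c_v\in\operatorname{int}\Theta$. So everything drawn, except the segments $o_io_j$ and their endpoints, lies in the interior of the triangle.

Finally, radii lie in the $D_i$, which the sets $\operatorname{int}B_v$ avoid. A radius lies in $\operatorname{int}D_i$ except for its end, and $\operatorname{int}D_i$ contains no point of any $B_v$. So the pieces meet only in the intended points. This is a plane drawing of a simple graph containing $T$. As $T$ is maximal planar, the graph equals $T$. $\square$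

### 7.3 Contact functions and their Jacobian

**(c) Contact functions.** For an edge $e=vw$ put
$$g_e=\max_{|n|=1}\big[\,n\cdot(c_w-c_v)-r_vh_v(n)-r_wh_w(-n)\,\big];$$
for an edge $va_i$ replace $w$ by the disk $D_i$. The bracket is the gap between the two bodies in direction $n$. By separation of convex sets, $g_e>0$, $=0$, $<0$ iff the bodies are disjoint, touch with disjoint interiors, or overlap in their interiors. At a tangency the maximizer is unique, as it is the unique separating direction. Let $\varphi(\theta)$ be the bracket and $H(\theta)$ the sum of the support terms, so $\varphi=n\cdot(c_w-c_v)-H$. At the maximizer $\varphi=\varphi'=0$, and since $n''=-n$, $\varphi''=-(\varphi+H)-H''=-(H+H'')<0$. So near a tangency the maximizer depends smoothly on all parameters, $g_e$ is smooth there, and for fixed bodies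
$$\mathrm dg_e=n\cdot(\mathrm dc_w-\mathrm dc_v)-h_v(n)\,\mathrm dr_v-h_w(-n)\,\mathrm dr_w,$$
where for $e=va_i$ only $\mathrm dc_v,\mathrm dr_v$ occur.

**(d) Nonsingularity.** *At a packing, the Jacobian of the $3N$ functions $g_e$ ($e\ne a_ia_j$) with respect to the $3N$ variables $(c_v,r_v)$ is invertible.*

Suppose $\lambda\ne0$ is in its left kernel. For an edge $e$ at $v$ let $p_e$ be the contact point and $n_e$ the outward normal of $B_v$ there. The columns of $c_v$ and $r_v$ give $\sum_{e\ni v}\lambda_en_e=0$ and $\sum_{e\ni v}\lambda_eh_v(n_e)=0$. Since $n_e\cdot(p_e-c_v)=r_vh_v(n_e)$, it follows that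
$$\sum_{e\ni v}\lambda_e\,n_e\cdot Y(p_e)=0\quad\text{for all fields }Y(p)=\alpha+\beta p\quad(\alpha\in\mathbb R^2,\ \beta\in\mathbb R).\tag{5}$$

**Claim.** *If some $\lambda_e\ne0$ at $v$, the cyclic sequence of nonzero $\lambda_e$ around $\partial B_v$ has at least 4 sign changes.* The number of sign changes is even.

*If it is 0*, take $Y(p)=p-c_v$. Then $n_e\cdot Y(p_e)=r_vh_v(n_e)>0$ for all $e$, contradicting (5).

*If it is 2*, choose $y_1,y_2\in\partial B_v$, not contact points, separating the positive from the negative ones. If the tangents at $y_1,y_2$ are parallel, let $Y$ be a nonzero constant field along them. Then $n\cdot Y$ vanishes on $\partial B_v$ only at $y_1,y_2$. It is positive where $n=Y/|Y|$ and negative where $n=-Y/|Y|$, so it has opposite signs on the two arcs. Otherwise let $z$ be the intersection of the tangents and $Y(p)=p-z$. By strict convexity $z\notin B_v$, and exactly two tangents of $B_v$ pass through $z$. So $n(p)\cdot(p-z)$ vanishes only at $y_1,y_2$. It is positive at the point of $B_v$ farthest from $z$. It is negative somewhere, since otherwise $z$ would lie in all supporting half-planes, hence in $B_v$. So again the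 signs on the two arcs are opposite. In both cases all nonzero terms $\lambda_e\,n_e\cdot Y(p_e)$ have the same sign, contradicting (5). This proves the claim.

**Counting sign changes.** Let $J$ be the plane graph, drawn as in (b), with the $k$ inner vertices having a nonzero $\lambda_e$ and the vertices $a_i$, and with the edges with $\lambda_e\ne0$ and the edges $a_ia_j$. Every edge with $\lambda_e\neq0$ has an inner end, so $k\ge1$. $J$ is simple. Inner vertices have degree $\ge4$ by the claim, and outer vertices degree $\ge2$. Let $J$ have $|V_J|=k+3$ vertices, $|E_J|$ edges and $c$ components. Consider the facial walks of each component, drawn by itself. By Euler's formula for each component, their number is $2c-|V_J|+|E_J|$. Their total length is $2|E_J|$. Each has length $m\ge3$, since the components are simple with minimum degree $\ge2$. So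
$$\sum_{\text{walks}}(2m-4)=4|E_J|-4(2c-|V_J|+|E_J|)=4(k+3)-8c.\tag{6}$$
Each corner (pair of consecutive edges at a vertex) belongs to exactly one walk. Let $\varsigma$ be the number of sign-change corners at inner vertices in a walk.

* If the walk contains no edge $a_ia_j$, then the signs form a cyclic sequence of length $m$. So $\varsigma\le2\lfloor m/2\rfloor\le2m-4$, as one checks for $m=3$ and for $m\ge4$.
* For the outer walk of the component containing $a_1a_2a_3$, which is the outer triangle, $\varsigma=0=(2m-4)-2$. The other sides of the three edges $a_ia_j$ occur in other walks of that component, three in total.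
* If such another walk contains $o\ge1$ edges $a_ia_j$ and $m>o$, these edges form runs separated by other edges. A run of $l$ edges is incident to $l+1$ corners, all at outer vertices, and different runs have different corners. So at least $o+1$ corners are at outer vertices, and $\varsigma\le m-o-1\le(2m-4)-o$, using $m\ge3$.
* If $m=o$, then $m=o=3$, the component is the bare triangle, $\varsigma=0\le2m-4$, and $c\ge2$ because $k\ge1$.

If $c=1$, the last case does not occur, and by (6) the total number of sign changes at inner vertices is at most $4(k+3)-8-2-3=4k-1$. If $c\ge2$, it is at most $4(k+3)-16<4k$. But by the claim it is at least $4k$, since the cyclic order of contact points on $\partial B_v$ is the order of edges at $c_v$. This contradiction proves (d). $\square$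

### 7.4 Deforming round disks

**(e)** *Packings exist for all smooth bodies $K_v$ and all $R_1\ge R_0$.* Let $h_v^t=(1-t)+th_v$ and $R(t)=R_0+t(R_1-R_0)$ for $t\in[0,1]$. Each $h^t_v$ is the support function of a smooth body. Let $I$ be the set of $t$ admitting a packing with these data. We show that $I$ is nonempty, open and closed.

**$0\in I$.** By the Koebe–Andreev–Thurston theorem there are closed round disks on the sphere, one for each vertex, with disjoint interiors and contact graph $T$. The three disks of $a_1,a_2,a_3$ leave two interstices, whose closures meet only in the three tangency points. No other disk contains a tangency point, since three interior-disjoint round disks have no common point. Every inner disk lies in the closure of one interstice, and adjacent inner vertices have disks in the same one. By (T1), applied to the outer face, all inner disks lie in the closure of one interstice.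

Take the Möbius map sending the three tangency points to the corresponding ones of the $D_i(R_0)$. It sends the three disks to the $D_i(R_0)$, because three mutually tangent interior-disjoint disks are determined by their labelled tangency points. To see this, send one tangency point to $\infty$. Two of the disks become half-planes with parallel boundary lines, and the third is a disk tangent to both. The segment between the two remaining tangency points is a diameter of it, perpendicular to the lines, and this determines all three. In the same picture, the circle through the three tangency points becomes the line containing that diameter. It is orthogonal to all three boundaries, and reflection in it preserves each of the three disks and swaps the interstices. So, composing if necessary with the inversion in the circle through the three tangency points, we may assume that the inner disks lie in the closure of the bounded interstice.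

The point $0$ has distance $R_0+1$ from each $o_i$, so it lies in no $D_i$, and $0\in\operatorname{int}\Theta_{R_0}$. The component of the complement of $\bigcup D_i$ containing $0$ cannot cross $\partial\Theta_{R_0}\subset\bigcup D_i$. So it is bounded, it is the bounded interstice, and its closure lies in $\Theta_{R_0}$. We have a packing for $t=0$.

**$I$ is open in $[0,1]$.** The data $h^t_v,R(t)$ depend smoothly on $t$ and make sense slightly beyond $[0,1]$. By (c), (d) and the implicit function theorem, the equations $g_e=0$ have a solution near a given one for nearby $t$. Edges then touch with disjoint interiors. Non-edges were disjoint by (b) and stay disjoint. So all interiors are disjoint, and $\operatorname{int}B_v$ avoids the $D_i$, hence avoids $\partial\Theta_{R(t)}$. Since $c_v\in\operatorname{int}\Theta_{R(t)}$ persists and $\operatorname{int}B_v$ is connected, $B_v\subset\Theta_{R(t)}$.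

**$I$ is closed.** Let $t_l\to t$ with packings. The bodies lie in $|y|\le4$, and the $K^{t_l}_v$ contain a fixed disk around 0, so all data are bounded. Pass to a convergent subsequence. Limits lie in $\Theta_{R(t)}$. Limits of positive size have disjoint interiors, which also miss the $D_i$. Members adjacent in $T$ still meet. Let $S$ be the set of $v$ with $r_v\to0$. If $S=\emptyset$, the limit is a packing. Otherwise let $\mathcal C$ be the vertex set of a component of $T[S]$. Its bodies shrink to one point $q$. The limits of all members of $\Gamma(\mathcal C)$ have positive size or are disks $D_i$, and they contain $q$. If $\Gamma(\mathcal C)$ contains an inner vertex, (a) gives $|\Gamma(\mathcal C)|\le2$. If it consists of outer vertices only, again $|\Gamma(\mathcal C)|\le2$: the point $q$ is a limit of points outside the $D_i$, so if it were in all three $D_i$ it would have distance exactly $R$ from all $o_i$, whence $q=0$, whose distance from $o_i$ is $R+1$. This contradicts (T2).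

Hence $I=[0,1]$. $\square$

### 7.5 From smooth bodies to triangles

**(f) The limit.** Let $K^{(l)}$ be the smooth body with support function (rotational mollification of $h_K$)$\,+1/l$, where the mollification is over angles at most $1/l$. The mollification is an average of support functions of rotated copies of $K$, hence a smooth support function with $h+h''\ge0$. After adding $1/l$ we have $h+h''\ge1/l>0$. Since $h_K\geq 1$, $K^{(l)}$ contains the unit disk, and $K^{(l)}\to K$.

For integers $l\ge R_0$ take packings with $K_v=K^{(l)}$ for all $v$ and $R=l$. They lie in $|y|\le4$, and $r_v\le4$. Pass to a convergent subsequence as $l\to\infty$. The disks $D_i(l)$ lie in $\{y\cdot d_i\ge1\}$, increase with $l$ (they are tangent to each other at $d_i$), and their interiors exhaust $\{y\cdot d_i>1\}$. Since $B_v\cap\operatorname{int}D_i=\emptyset$, the limits are homothets of $K$, or points, inside $\{y\cdot d_i\le1\ \forall i\}\cong\Delta$. Those of positive size have disjoint interiors. Members of all edges of $T$ meet, where the member of $a_i$ is now wall $i$: a point of $B_v\cap D_i(l)$ has $y\cdot d_i\ge1$, so its limit lies on $y\cdot d_i=1$.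

**No triangle degenerates to a point.** This step uses that $T$ has no separating triangle. Let $\mathcal C$ be the vertex set of a component of the subgraph induced by the vertices shrunk to points, shrinking to $q$. All members of $\Gamma(\mathcal C)$ have positive size or are walls, and they contain $q$. By (T2) $|\Gamma(\mathcal C)|\ge3$. By (F2), applied to the triangles of positive size, three members at $q$ occur only in case (ii). So $|\Gamma(\mathcal C)|=3$, and $\Gamma(\mathcal C)$ consists of three inner vertices. As $a_1\notin\mathcal C\cup\Gamma(\mathcal C)$, it is a 3-cut.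

Let $x\in\Gamma(\mathcal C)$. It has a neighbor in $\mathcal C$. It also has one outside $\mathcal C\cup\Gamma(\mathcal C)$, since otherwise $\Gamma(\mathcal C)\setminus\{x\}$ would be a 2-cut. The neighbors of $x$, in cyclic order, form a cycle. Each of the two arcs of this cycle between two such neighbors is a path from $\mathcal C$ to the outside of $\mathcal C\cup\Gamma(\mathcal C)$ avoiding $x$, so it contains a vertex of $\Gamma(\mathcal C)\setminus\{x\}$. So $x$ is adjacent to both other vertices of $\Gamma(\mathcal C)$. Hence $\Gamma(\mathcal C)$ is a 3-cycle whose removal disconnects $T$. By (T1) it bounds no face. So it has vertices strictly on both sides, since a side without vertices contains no edges either ($T$ is simple) and is a face. It is a separating triangle, a contradiction.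

**The contacts are exactly the edges of $T$.** All limits are now triangles of positive size, and the contact graph contains $T$. We draw the contact graph, with edges $a_ia_j$, in the plane. By (F1) touching triangles meet in one point. Represent $v$ by the centroid of its triangle and $a_i$ by $10d_i$. Join $10d_i$ to $10d_j$ by segments. These form the boundary of $\{y\cdot d_k\ge-5\ \forall k\}$, whose interior contains $\{y\cdot d_i\le1\ \forall i\}$, where $y\cdot d_k\ge-2$.

* *A contact point on wall $i$.* We are in case (i) of (F2), and the point is on no other wall. So $y\cdot d_i=1>y\cdot d_j$ there, and the point lies in $\operatorname{int}W_i$. Hence so does the segment from it to $10d_i$. Apart from its endpoints this segment lies in $y\cdot d_i>1$ and inside the big triangle. Draw it, and join the point also to the centroid of the one triangle there.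
* *A contact point of exactly two triangles.* Join it to both centroids.
* *A point $q$ where three triangles meet in corners.* By (F2), $q$ lies on no wall. The cones $\overline{\Sigma_1},\overline{\Sigma_2},\overline{\Sigma_3}$ alternate around $q$ with three open gap sectors. Take a small circle $U$ around $q$ inside $\operatorname{int}\Delta$ whose disk meets no other member, the disks for different points $q$ being disjoint. For each two of the three triangles draw the arc of $U$ through the gap between them. Join its two ends, which lie on the boundaries of the two triangles, to the respective centroids by segments.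

Inside each triangle all drawn segments run from the centroid to distinct boundary points. Outside the triangles the drawn pieces are disjoint. So this is a plane drawing of a simple graph containing the maximal planar graph $T$, and the contact graph is $T$.

This proves Proposition 4, hence Proposition 3, Theorem 2 and Theorem 1. $\blacksquare$

## 8. Free corners and integer vertices

The construction gives slightly more than Theorem 1.

**Prescribed outer cubes.** *The three outer cubes of a triangulation may be any three cubes that pairwise touch properly and have a common free corner, that is, a box $q+\prod_i\tau_i[0,\eta]$ whose interior misses the three cubes and whose three facets at $q$ lie one each in the three cubes. All other cubes can be placed in an arbitrarily small neighborhood of $q$.* Apply $\Phi$ from Step 4 of Section 3, with small $\rho$, to an ORS whose outer vertices are named to fit the facets. The argument for Remark (a) uses only the two properties of the box, so the check of (R1) there applies.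

**Integer vertices.** *Every planar graph has a proper cube contact representation in which all cubes have integer vertices.* Take a representation as in Theorem 1, with lower corners $L_v$ and side lengths $s_v$, and $M_{v,i}=L_{v,i}+s_v$. For each edge, record the equation $M_{v,i}=L_{w,i}$ that holds for one index and orientation, and the strict overlap inequalities $L_{v,j}<M_{w,j}$, $L_{w,j}<M_{v,j}$ in the other two coordinates. For each non-edge, record one strict inequality $M_{v,i}<L_{w,i}$ that separates the cubes. Add $s_v>0$ for all $v$. Every solution of this system is a proper representation of the graph. The solutions form a nonempty relatively open subset of a linear subspace defined over $\mathbb Q$, in which rational points are dense. So there is a rational solution. The system is homogeneous, so multiplying by a common denominator gives an integer one. $\square$
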